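# Degrees that are low for categoricity are low for isomorphism

## 1. Computable copies and two kinds of lowness

All structures in these notes are countable structures in a computable language. A **computable structure** is one whose atomic diagram is computable. If it is infinite, we may carry it along a computable bijection and assume that its domain is $\omega$.

A running example. Let $K$ be the halting set and let $f:\omega\to\omega$ be a computable injection with range $K$. Besides the standard order $(\omega,<)$ consider the order $\mathcal L$ with domain $\omega$ obtained by giving $2n$ the position $(n,0)$, giving $2s+1$ the position $(f(s),1)$, and comparing positions lexicographically. So $0,2,4,\dots$ come in this order, and exactly when $n\in K$ there is one extra element between $2n$ and $2n+2$. The structure $\mathcal L$ is computable and has order type $\omega$.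

**Definition ($\mathbf d$-computable isomorphism).** For a Turing degree $\mathbf d$ and computable structures $\mathcal A,\mathcal B$ we write $\mathcal A\cong_{\mathbf d}\mathcal B$, and say that $\mathcal A$ is $\mathbf d$-computably isomorphic to $\mathcal B$, if some isomorphism between $\mathcal A$ and $\mathcal B$ is computable from $\mathbf d$.

Example. If $F:(\omega,<)\to\mathcal L$ is the isomorphism, then $n\in K$ iff $F^{-1}(2n+2)\ne F^{-1}(2n)+1$. So $F$ computes $K$. Conversely $K$ computes $F$. Hence $(\omega,<)\cong_{\mathbf 0'}\mathcal L$, and $(\omega,<)\cong_{\mathbf d}\mathcal L$ holds exactly when $\mathbf d\ge\mathbf 0'$.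

**Definition (low for isomorphism).** A degree $\mathbf d$ is low for isomorphism if for all computable structures $\mathcal A,\mathcal B$, $\mathcal A\cong_{\mathbf d}\mathcal B$ implies $\mathcal A\cong_{\mathbf 0}\mathcal B$.

Example. The degree $\mathbf 0$ is low for isomorphism. No $\mathbf d\ge\mathbf 0'$ is, because of the pair $(\omega,<)$, $\mathcal L$.

**Definition ($\mathbf d$-computable categoricity).** A computable structure $\mathcal A$ is $\mathbf d$-computably categorical if $\mathcal A\cong_{\mathbf d}\mathcal B$ for every computable $\mathcal B$ isomorphic to $\mathcal A$. It is computably categorical if it is $\mathbf 0$-computably categorical.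

Example. The order $(\mathbb Q,<)$ is computably categorical, by the back-and-forth argument. The order $(\omega,<)$ is not, because of $\mathcal L$. It is $\mathbf 0'$-computably categorical: in any computable copy, $\mathbf 0'$ can decide whether an element has no predecessor and whether two elements are adjacent, and so it can list the copy in increasing order.

**Definition (low for categoricity; Csima).** A degree $\mathbf d$ is low for categoricity if every computable structure that is $\mathbf d$-computably categorical is already computably categorical.

Example. The degree $\mathbf 0$ is low for categoricity. No $\mathbf d\ge\mathbf 0'$ is, because of $(\omega,<)$.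

The two notions ask for different things. To refute lowness for isomorphism one needs *two* computable structures with an isomorphism below $\mathbf d$ but none below $\mathbf 0$. To refute lowness for categoricity one needs *one* structure for which $\mathbf d$ handles *all* computable copies while $\mathbf 0$ fails on some copy. It is known that every degree that is low for isomorphism is low for categoricity (the short proof is below). The question, taken from "Strength And Weakness In Computable Structure Theory" (http://johannafranklin.net/papers/franklin-doclim.pdf), is about the converse:

*Is every degree that is low for categoricity also low for isomorphism?*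

The answer is yes, and the notes prove it.

## 2. The easy implication, the endpoints, and the pair $\mathcal M,\mathcal N$ taken as it is

*The easy implication.* Let $\mathbf d$ be low for isomorphism and let $\mathcal A$ be $\mathbf d$-computably categorical. Each computable copy of $\mathcal A$ is $\mathbf d$-computably isomorphic to $\mathcal A$, hence computably isomorphic to it. So $\mathcal A$ is computably categorical.

*The endpoints.* By the examples above, $\mathbf 0$ has both properties and every $\mathbf d\ge\mathbf 0'$ has neither. Finite structures never witness anything, since isomorphisms between finite structures are computable.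

*The first thing to try.* Suppose $\mathbf d$ is not low for isomorphism, witnessed by $\mathcal M_0\cong_{\mathbf d}\mathcal N_0$ with no computable isomorphism. We want a $\mathbf d$-computably categorical structure that is not computably categorical. The structure $\mathcal M_0$ is not computably categorical, so let us hope that it is $\mathbf d$-computably categorical. There is no reason for that. Suppose $\mathbf d\not\ge\mathbf 0'$ (Section 6 exhibits such a $\mathbf d$), and let $\mathcal M$, $\mathcal N$ be the disjoint unions of $\mathcal M_0$, respectively $\mathcal N_0$, with $(\omega,<)$, where a new unary predicate separates the two parts. Then $\mathcal M,\mathcal N$ is again a witness: $\mathbf d$ computes an isomorphism, and a computable one would restrict to a computable isomorphism $\mathcal M_0\to\mathcal N_0$. But the disjoint union of $\mathcal M_0$ with $\mathcal L$ is a computable copy of $\mathcal M$, and an isomorphism onto it computes $K$, so $\mathbf d$ computes none. The hypothesis controls one pair and says nothing about other copies. We must build a new structure that uses only the *information* in the pair $\mathcal M,\mathcal N$.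

## 3. The tree of partial isomorphisms

That information is a tree.

**Definition (tree).** A tree is a set $T\subseteq\omega^{<\omega}$ closed under initial segments, and $[T]$ is the set of infinite paths of $T$.

The rest of the notes is about the following theorem.

**Theorem 1.** Let $T\subseteq\omega^{<\omega}$ be a computable tree with $[T]\ne\emptyset$ and no computable path. There is a computable structure $\mathcal A$ such that

1. $\mathcal A$ is not computably categorical;
2. for every $Z\in[T]$ and every computable $\mathcal C\cong\mathcal A$, $Z$ computes an isomorphism $\mathcal A\to\mathcal C$. So $\mathcal A$ is $\mathbf d$-computably categorical for every $\mathbf d$ computing a path of $T$.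

**Theorem 2.** A degree is low for categoricity iff it is low for isomorphism.

**Proof of Theorem 2 from Theorem 1.** The direction from isomorphism to categoricity was proved in Section 2. For the other direction, suppose $\mathbf d$ is not low for isomorphism, witnessed by computable $\mathcal M\cong_{\mathbf d}\mathcal N$ with no computable isomorphism. They are infinite, so we may assume that both have domain $\omega$. Replace function and constant symbols by their graphs; this does not change the isomorphisms. There is at least one relation symbol, since otherwise the identity would be a computable isomorphism. List the relation symbols computably, with repetitions if there are only finitely many.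

Let $T=T_{\mathcal M,\mathcal N}$ be the set of all $\sigma$ such that the finite relation
$$\{(n,\sigma(2n)):2n<|\sigma|\}\cup\{(\sigma(2n+1),n):2n+1<|\sigma|\}$$
is an injective partial function from $\mathcal M$ to $\mathcal N$ that preserves, in both directions, the first $|\sigma|$ listed relation symbols on its domain. An initial segment of $\sigma$ gives a smaller relation and fewer symbols to check, so $T$ is a tree. The check is finite, so $T$ is computable. If $X\in[T]$, put $F(n)=X(2n)$ and $G(n)=X(2n+1)$. The union of all the finite relations is an injective function. It is total because of $F$, so it equals $F$, and $F(G(n))=n$ for all $n$, so $F$ is onto. It preserves all symbols in both directions. So the paths of $T$ are exactly the sequences $F\oplus F^{-1}$ with $F:\mathcal M\cong\mathcal N$.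

Hence $T$ has a $\mathbf d$-computable path and no computable path. Theorem 1 gives a structure $\mathcal A$ that is $\mathbf d$-computably categorical but not computably categorical. So $\mathbf d$ is not low for categoricity. $\square$

Example. Let $\mathcal M=\mathcal N=(\omega,<)$ with $<$ listed repeatedly. The only path is $\mathrm{id}\oplus\mathrm{id}$. The string $(1)$ is in $T$, since $0\mapsto1$ is fine on the domain $\{0\}$. It is a dead end: a string $(1,y)$ asks for $0\mapsto 1$ and $y\mapsto 0$, which is not a function if $y=0$ and does not preserve $<$ if $y>0$. Dead ends of this kind are what makes a path of a tree hard to find.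

From here to the end of Section 11, fix $T$ as in Theorem 1.

## 4. Parity vectors on a tree

We want to encode "a path of $T$" into the isomorphisms of a structure. Isomorphisms compose, so the encoded objects should form a group. The trick is to replace a string by a finite *set* of strings and to add sets modulo 2.

**Definition (the spaces $V_m$ and the map $p$).** $V_m$ is the $\mathbb F_2$-vector space of finite subsets of $\omega^m$ (strings of length $m$) under symmetric difference. For $v\in V_m$ and $\nu\in\omega^m$ let $v(\nu)\in\mathbb F_2$ be the $\nu$-coordinate of $v$, and identify $\nu$ with $\{\nu\}\in V_m$. Since there is one string of length $0$, $V_0=\mathbb F_2$. Let $p:V_{m+1}\to V_m$ be the linear surjection with $p(\{\nu\})=\{\nu\upharpoonright m\}$.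

So $\sigma\in p(v)$ iff an odd number of children of $\sigma$ lie in $v$. Example: for $v=\{00,01,10\}\in V_2$ we get $p(v)=\{0\}+\{0\}+\{1\}=\{1\}$, and $p(p(v))=1\in V_0$.

If $Z\in[T]$, the sets $v_m=\{Z\upharpoonright m\}$ satisfy $v_0=1$, $p(v_{m+1})=v_m$ and $v_m\subseteq T$. Passing from strings to sets loses nothing:

**Lemma 1.** There is no computable sequence $(v_m)_{m\in\omega}$ with $v_m\in V_m$ (given as canonical finite sets), $p(v_{m+1})=v_m$, $v_0=1$ and $v_m\subseteq T$ for all $m$.

**Proof.** Start with $\sigma_0=\emptyset\in v_0$. If $\sigma_m\in v_m=p(v_{m+1})$, then an odd number of children of $\sigma_m$ lie in $v_{m+1}$; let $\sigma_{m+1}$ be the least of them. All $\sigma_m$ are in $T$, so this is a computable path of $T$, and there is none. $\square$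

## 5. Rows of spaces without a zero, and labels on them

The purpose of this section is a class of structures whose isomorphisms can be read off. A *row* $\rho$ carries copies of $V_0,V_1,V_2,\dots$ up to some level, connected by $p$, in which addition by a given vector is visible but the zero is not. A *label* singles out a set of tuples of points.

**Definition (the structures $S(\mathcal E,(L_l))$).** The language has unary relation symbols $X_{\rho,m}$, $W_l$ and binary relation symbols $P_{\rho,m}$, $t_{\rho,\nu}$, $\pi_{l,i}$, for $\rho,m,l,i\in\omega$ and $\nu\in\omega^{<\omega}$. Let $\mathcal E$ be an infinite c.e. set of pairs $(\rho,m)$, read "row $\rho$ has level $m$", with $(\rho,m+1)\in\mathcal E\Rightarrow(\rho,m)\in\mathcal E$. Let there be a c.e. set of labels $l$, each with a type $((\rho_1,m_1),\dots,(\rho_r,m_r))$, $r\ge1$, of members of $\mathcal E$, computed from $l$, and let $L_l\subseteq\prod_iV_{m_i}$ be uniformly c.e. nonempty sets. Then $S(\mathcal E,(L_l))$ has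

- as elements the points $[\rho,m,v]$ for $(\rho,m)\in\mathcal E$, $v\in V_m$, and the witnesses $[l,\vec v]$ for $\vec v\in L_l$;
- exactly the relations $X_{\rho,m}([\rho,m,v])$; $P_{\rho,m}([\rho,m+1,v],[\rho,m,p(v)])$; $t_{\rho,\nu}([\rho,m,v],[\rho,m,v+\nu])$ for $\nu\in\omega^m$; $W_l([l,\vec v])$; $\pi_{l,i}([l,\vec v],[\rho_i,m_i,v_i])$.

The domain is an infinite c.e. set of codes, and for given members of the domain each relation is decided by inspecting the codes. Transferring along a computable bijection of $\omega$ with the domain gives a computable structure with domain $\omega$. We discuss computability of maps in terms of codes. Note that $L_l$ is only c.e.: it may grow during a construction, and the structure stays computable because new tuples just bring new witnesses.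

Let $D$ be isomorphic to some $S(\mathcal E,(L'_l))$ with the same $\mathcal E$ and the same label types. The following holds in $S(\mathcal E,(L'_l))$ and passes to $D$. The relations $t_{\rho,\nu}$ with $|\nu|=m$ are the graphs of the translations by $\{\nu\}$, so they make $X^D_{\rho,m}$ a *principal homogeneous space* of $V_m$: we can write $x+v$ for $x\in X^D_{\rho,m}$, $v\in V_m$, and for $x,y\in X^D_{\rho,m}$ there is exactly one $v$ with $y+v=x$, written $x-y$. The relation $P^D_{\rho,m}$ is the graph of a surjection $p:X^D_{\rho,m+1}\to X^D_{\rho,m}$ with $p(x+v)=p(x)+p(v)$. Let $L^D_l$ be the set of tuples $(x_i)$ with $x_i\in X^D_{\rho_i,m_i}$ for which some $w$ has $W_l(w)$ and all $\pi_{l,i}(w,x_i)$; this $w$ is unique. If $D$ is computable, then $x+v$, $x-y$ and $p(x)$ are computable by search, and the $L^D_l$ are uniformly c.e.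

**Definition (coherent family).** A family $h=(h_{\rho,m})_{(\rho,m)\in\mathcal E}$ with $h_{\rho,m}\in X^D_{\rho,m}$ is coherent if $p(h_{\rho,m+1})=h_{\rho,m}$ whenever $(\rho,m+1)\in\mathcal E$. For a label $l$, the $h$-tuple at $l$ is $(h_{\rho_i,m_i})_i$.

**Lemma 2.** Isomorphisms $H:S(\mathcal E,(L_l))\to D$ correspond bijectively, via $h_{\rho,m}=H([\rho,m,0])$, to coherent families $h$ with
$$L^D_l=\{(h_{\rho_i,m_i}+v_i)_i:\vec v\in L_l\}\quad\text{for all }l. \tag{1}$$
If $D$ is computable, $H$ is computable from $h$. Moreover, if all $L_l$ are subgroups and $D\cong S(\mathcal E,(L_l))$, then each $L^D_l$ is a coset of $L_l$, and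

$(*)$ a coherent family $h$ is (the family of) an isomorphism iff for each $l$ the $h$-tuple at $l$ lies in $L^D_l$.

**Proof.** Let $H$ be an isomorphism. Preservation of the $t$'s gives $H([\rho,m,v])=h_{\rho,m}+v$. Preservation of $P$ (and $p(0)=0$) gives coherence, and preservation of $W_l$ and $\pi_{l,i}$ gives (1). Also $H([l,\vec v])$ must be the unique witness of $(h_{\rho_i,m_i}+v_i)_i$. So $h$ determines $H$.

Conversely, given a coherent $h$ with (1), these formulas define a map onto $D$: every element of $D$ lies in exactly one $X^D_{\rho,m}$ or is the witness of exactly one tuple of exactly one $L^D_l$. The map is a bijection and preserves all relations in both directions. If $D$ is computable, it is computed from $h$ by search.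

Now let all $L_l$ be subgroups and $D\cong S(\mathcal E,(L_l))$. By (1) for some isomorphism, $L^D_l$ is a coset of $L_l$ in $\prod_iX^D_{\rho_i,m_i}$. For any coherent $h$, the set on the right of (1) is the coset of $L_l$ that contains the $h$-tuple. It equals the coset $L^D_l$ iff the $h$-tuple is in $L^D_l$. $\square$

Example. Let the rows be $\rho=0,1,2,\dots$, each with level $0$ only, with one label $l_i$ of type $((i,0))$ for each $i$. Let $L_{l_i}=\{0\}$ if $i\notin K$, and let $L_{l_i}$ become $V_0=\{0,1\}$ when $i$ enters $K$. Let $D=S(\mathcal E,(L'_{l_i}))$, with $L'_{l_i}=\{1\}$ that becomes $V_0$ when $i$ enters $K$. By $(*)$ and Lemma 2, the isomorphisms are given by the families $h_{i,0}=[i,0,c_i]$ with $c_i=1$ for $i\notin K$ and $c_i$ arbitrary for $i\in K$. A label with $L=\{0\}$ pins the image of the zero; once it is *filled* (made the whole product), it imposes no condition. Both effects will be used.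

## 6. Imposing the whole tree at once

With these structures there is a quick way to get half of Theorem 1. Take one row $r$ with all levels. Put a label of type $((r,0))$ with $L^{\mathcal A}=\{0\}$, $L^{\mathcal B}=\{1\}$, and for every $m$ a label $l_m$ of type $((r,m))$ with $L=\{v\in V_m:v\subseteq T\}$ in both. Call the two structures $\mathcal A^{\mathrm{st}}$ and $\mathcal B^{\mathrm{st}}$. By Lemma 2 the isomorphisms $\mathcal A^{\mathrm{st}}\to\mathcal B^{\mathrm{st}}$ are the sequences $(v_m)$ with $v_0=1$, $p(v_{m+1})=v_m$, $v_m\subseteq T$. Every $Z\in[T]$ computes one, and by Lemma 1 none is computable. So $\mathcal A^{\mathrm{st}}$ is not computably categorical.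

But a path of $T$ need not handle the other copies. Here is a concrete failure. Let $T_0$ be a computable infinite binary tree without computable path, and let $Z$ be a low path of it (low basis theorem); so $Z$ does not compute $K$. Let $K_s=\{f(t):t<s\}$ and let $S$ be the tree of all $\sigma$ such that for each $n<|\sigma|$ either $\sigma(n)=s+1$ and $f(s)=n$, or $\sigma(n)=0$ and $n\notin K_{|\sigma|}$. Its only path $Y$ has $Y(n)=0$ iff $n\notin K$, so $Y$ computes $K$. For $n\ge1$ let $\sigma_n=\langle n\rangle^\frown0^{n-1}$, a string of length $n$. Let $T$ consist of $\emptyset$, all $\langle0\rangle^\frown\tau$ with $\tau\in T_0$, all nonempty initial segments of the $\sigma_n$, and all $\sigma_n{}^\frown1^\frown\tau$ with $\tau\in S$. This is a computable tree without computable path, and $\langle0\rangle^\frown Z$ is a path.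

Let $b_m=\{\sigma_n{}^\frown0^{m-n}:1\le n<m\}$, a set of strings outside $T$, and let $\mathcal C$ have the same row, with $L=\{0\}$ at level $0$ and $L_{l_m}=\{v\in V_m:v\setminus T=b_m\}$. It is a computable copy of $\mathcal A^{\mathrm{st}}$: the family
$$h^*_m=\sum_{1\le n<m}\bigl(\{\sigma_n{}^\frown0^{m-n}\}+\{\sigma_n{}^\frown1^\frown(Y\upharpoonright(m-n-1))\}\bigr)$$
is coherent, since in $p(h^*_{m+1})$ the new term $n=m$ contributes $\sigma_m+\sigma_m=0$. It starts with $h^*_0=0$ and has $h^*_m\setminus T=b_m$. The set $L_{l_m}$ is the coset of $\{v\subseteq T\}$ that contains $h^*_m$, so $(*)$ applies.

Let $h$ be any isomorphism $\mathcal A^{\mathrm{st}}\to\mathcal C$, so $h$ is coherent, $h_0=0$ and $h_m\setminus T=b_m$. The set $h_1$ is finite; pick $n\ge1$ with $\langle n\rangle\notin h_1$. For $1\le j<n$, the only child of $\sigma_n\upharpoonright j$ that can lie in $h_{j+1}\subseteq T\cup b_{j+1}$ is $\sigma_n\upharpoonright(j+1)$, since $b_{j+1}$ contains nothing above $\langle n\rangle$ as long as $j+1\le n$. So $h_{j+1}(\sigma_n\upharpoonright(j+1))=h_j(\sigma_n\upharpoonright j)$, and inductively $h_n(\sigma_n)=0$. Of the children of $\sigma_n$, only $\sigma_n{}^\frown0$ and $\sigma_n{}^\frown1$ can lie in $h_{n+1}$, and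 the first does because it is in $b_{n+1}$. Their number is even, so $\sigma_n{}^\frown1\in h_{n+1}$. Above $\sigma_n{}^\frown1$ the sets $h_m$ stay in $T$, and choosing least children as in Lemma 1 yields a path of $S$ computable from $h$. So $h$ computes $K$, and $\langle0\rangle^\frown Z$ computes no isomorphism onto $\mathcal C$.

This also supplies the degree promised in Section 2: the degree of $Z$ is not above $\mathbf 0'$, and the static pair built from the tree $T_0$ shows that it is not low for isomorphism.

The copy $\mathcal C$ exploits that one row has infinitely many levels with a condition at each. So we should impose as few conditions as possible: treat each potential computable isomorphism $\varphi_k$ in a *block* of its own, create levels only on demand, and impose a condition only when $\varphi_k$ forces us to.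

## 7. Free bits, pinned rows, and filled pins

This section explains the mechanism; the exact definitions follow in Section 8.

*Attacking one $\varphi_k$.* Block $k$ has a *root row* $r_k$ with a label at level $0$ that is $\{0\}$ in $\mathcal A$ and $\{1\}$ in $\mathcal B$. If $\varphi_k$ is an isomorphism $\mathcal A\to\mathcal B$, it maps $[r_k,m,0]$ to $[r_k,m,g_m]$ with $g_0=1$ and $p(g_{m+1})=g_m$. We add a level whenever we see that $g_m\subseteq T$ at the current top level. By Lemma 1 this ends, so at some level $m$ we see a $\nu\in g_m\setminus T$. Now a *kill label* with $L=\{x\in V_m:x(\nu)=0\}$ in both $\mathcal A$ and $\mathcal B$ refutes $\varphi_k$, since $g_m(\nu)=1$. The shift by $\{Z\upharpoonright m\}$ survives, since $\nu\notin T$.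

*Where this stops working.* Consider a computable copy $C$. Someone who computes $h:\mathcal A\to C$ has to choose $h_{r_k,m}$ when the pair $(r_k,m)$ appears, maybe long before the kill label does. In $C$ the kill label becomes a coset $\{x:x(\nu)=c\}$ for a bit $c$, and nothing seen before determines $c$. Indeed, given just the labels at level $0$ and the kill label in this block, the structures with $c=0$ and with $c=1$ are both copies of $\mathcal A$: since $m\ge1$, pick $\nu'\ne\nu$ of length $m$ and use $h_m=c(\{\nu\}+\{\nu'\})$ and its projections, which has $h_0=0$. Whoever fixed $h_{r_k,m}$ in advance is wrong for one of them.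

*A free bit.* So the kill label should come with a new row $\rho$ that has level $0$ only, and should demand $x(\nu)+y=0$, where $y\in V_0$ is the entry at $(\rho,0)$. Now $h_{\rho,0}$ can be chosen *after* looking at $C$. But $\varphi_k$ can also escape, by $g_{\rho,0}=1$. In that case $\rho$ looks to $\varphi_k$ just like a root row: its bit is $1$. We grow $\rho$ until $\varphi_k$ leaves $T$ at some $(\rho,m')$ and $\nu'$, and place a second kill label there, demanding $x'(\nu')=0$.

*Why the second kill label is harmless for $C$.* On $\rho$ we can do something that we cannot do on the root row: we can put a *rigid label* $L=\{0\}$ on each $(\rho,j)$. Then $C$ has to reveal the image $q_j$ of the zero. The computation of $h$ uses $q_j$ as a base point and puts $h_{\rho,j}=q_j+\varepsilon\{Z\upharpoonright j\}$, where the bit $\varepsilon$ is chosen for the first kill label. The second kill label does not see $\varepsilon\{Z\upharpoonright m'\}$, since $Z\upharpoonright m'\in T$ and $\nu'\notin T$. This is where the path is used.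

*Filling the pins.* A rigid label forbids $\varepsilon=1$. So rigid labels must be filled after they have done their work. But once a rigid label is filled, $C$ may reveal a wrong $q_j$. So we fill only after checking: at a *recovery stage* we have seen in $C$ that the points $q_j$ exist, that $p(q_{j+1})=q_j$, that the second kill label contains the $q$-tuple, and that $q_j$ lies in every rigid label not yet filled. Then we fill all rigid labels except the newest and declare a fresh one. If $C$ never recovers again, the newest label as of the last recovery stays unfilled. It was verified to contain $q_j$, so $q_j$ is the true image of the zero, and then a true copy *would* eventually recover. So true copies recover infinitely often, and then each rigid label is eventually filled.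

*Many copies.* In block $k$ we respect the potential copies $C_e$ with $e<k$. Whether $C_e$ recovers infinitely often is guessed along strings $\beta\in2^k$. Each $e$ with $\beta(e)=1$ gets its own row of *index* $e$, and the kill label sums all the free bits. The computation of an isomorphism onto $C_e$ chooses rows of index $e'<e$ arbitrarily, keeps rows of index $e'>e$ at the base points, and makes the correction $\varepsilon$ in the row of index $e$. A kill label whose first entry lies in a row of index $i$ gets free bits only for $e>i$. So along successive kill labels the indices rise, the free bits run out, and $\varphi_k$ is refuted.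

Example. In block $1$ with guess $\beta=\langle1\rangle$, the first kill label is $x(\nu)+y_0=0$, so $\varphi_1$ must set the bit of the row $\rho$ of index $0$ to $1$. When $\varphi_1$ leaves $T$ on $\rho$, the second kill label has no free bits and reads $x'(\nu')=0$, which contradicts $g_{\rho,m'}(\nu')=1$. With guess $\beta=\langle0\rangle$ the first kill label already has no free bits.

## 8. The construction

We build $\mathcal A=S(\mathcal E,(L^{\mathcal A}_l))$ and $\mathcal B=S(\mathcal E,(L^{\mathcal B}_l))$ in stages $s=0,1,2,\dots$. Let $\varphi_k$ be the $k$-th partial computable function on codes of points. Let $C_e$ be the $e$-th partial computable atomic diagram in our language with domain $\omega$; every computable copy of $\mathcal A$ is, up to computable isomorphism, some $C_e$. We say that $C_e$ *shows* $(x_i)\in L_l$ *by stage $s$* if for some $w<s$, computations of at most $s$ steps give $C_e\models W_l(w)\wedge\bigwedge_i\pi_{l,i}(w,x_i)$.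

**Labels.** There are three kinds.

- The *root label* of block $k$ has type $((r_k,0))$, with $L^{\mathcal A}=\{0\}$ and $L^{\mathcal B}=\{1\}$.
- A *rigid label* on $(\rho,m)$ has type $((\rho,m))$ and $L=\{0\}\subseteq V_m$ in both $\mathcal A$ and $\mathcal B$.
- The *kill label* $l_\gamma$ of a gadget $\gamma$ (below) has $L=H_\gamma$, a subgroup, in both.

Rigid and kill labels may later be *filled*: $L_l$ becomes the whole product, in both $\mathcal A$ and $\mathcal B$. So all $L^{\mathcal A}_l$ are uniformly c.e. subgroups, and $L^{\mathcal B}_l=L^{\mathcal A}_l$ except at root labels.

**Rows and threads.** Block $k$ has a root row $r_k$, of index $\mathrm{ind}(r_k)=-1$, which carries no rigid labels. All other rows have an index in $\omega$. They belong to gadgets, which belong to *threads*. A thread is for a pair $(k,\beta)$ with $\beta\in2^k$ and belongs to block $k$. Whenever a pair $(\rho,m)$ with $\rho$ not a root row is created, a *first rigid label* on it is declared at once. The *pairs of a thread* are the pairs $(\rho,m)$ with $\rho$ a row of one of its gadgets; root rows belong to no thread.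

**Gadgets.** Creating a gadget $\gamma$ in a thread for $(k,\beta)$, with *parent* $(\rho,m)$ and string $\nu\in\omega^m\setminus T$, means the following. Let
$$E(\gamma)=\{e<k:\beta(e)=1,\ e>\mathrm{ind}(\rho)\}.$$
For each $e\in E(\gamma)$ create a fresh row $\rho_{\gamma,e}$ of index $e$, with level $0$ only. Declare the label $l_\gamma$ of type $((\rho,m),(\rho_{\gamma,e},0)_{e\in E(\gamma)})$ with
$$H_\gamma=\Bigl\{(x,(y_e)_e):\ x(\nu)+\sum_{e\in E(\gamma)}y_e=0\Bigr\}. \tag{2}$$

**Cancelling.** Cancelling a thread means filling all its kill and rigid labels; it is never acted on again. A thread is *live* if it has been started and not cancelled.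

**Base points and recovery.** For a non-root $(\rho,m)$ with first rigid label $l_0$, let $q^e_{\rho,m}$ be the first $x$ found, in a fixed search, such that $C_e$ shows $x\in L_{l_0}$. For $\alpha\in2^{e+1}$ with $\alpha(e)=1$, $\mathrm{Rec}(e,\alpha,s)$ holds if, for the state at the beginning of stage $s$ and for every live thread for any $(k,\beta)$ with $\beta\supseteq\alpha$:

- (R1) for all its pairs $(\rho,m)$ with $\mathrm{ind}(\rho)\ge e$: $q^e_{\rho,m}$ has been found by stage $s$, and if $m>0$ then $C_e\models P_{\rho,m-1}(q^e_{\rho,m},q^e_{\rho,m-1})$ is seen by stage $s$;
- (R2) for every unfilled rigid label $l$ on such a pair, $C_e$ shows $q^e_{\rho,m}\in L_l$ by stage $s$;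
- (R3) for each of its gadgets $\gamma$ whose parent $(\rho,m)$ has $\mathrm{ind}(\rho)\ge e$: $C_e$ shows $(q^e_{\rho,m},(q^e_{\rho_{\gamma,e'},0})_{e'\in E(\gamma)})\in L_{l_\gamma}$ by stage $s$.

In (R3) the rows $\rho_{\gamma,e'}$ have index $e'>\mathrm{ind}(\rho)\ge e$, so their base points are among those in (R1).

**Guesses.** Define $\delta_s\in2^s$ by recursion: $\delta_s(e)=1$ iff $\mathrm{Rec}(e,(\delta_s\upharpoonright e)^\frown1,s)$. Write $\sigma<_L\tau$ if for some $i<\min(|\sigma|,|\tau|)$ we have $\sigma\upharpoonright i=\tau\upharpoonright i$, $\sigma(i)=1$, $\tau(i)=0$. An *$\alpha$-stage* is a stage $s$ with $\alpha\subseteq\delta_s$. For instance $\langle 1,0\rangle<_L\langle 0,1\rangle$: recovery is to the left.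

**The vectors $g$.** For $(\rho,m)$ in block $k$, let $g_{\rho,m}=v$ if $\varphi_k([\rho,m,0])\downarrow=[\rho,m,v]$ for some $v\in V_m$; otherwise $g_{\rho,m}$ is undefined. It is "defined at $s$" if this is seen in $s$ steps.

**Stage $s$.**

1. Compute $\delta_s$.
2. Cancel every live thread for a $(k,\beta)$ with $\delta_s<_L\beta$.
3. *Refresh.* For each live thread, for $(k,\beta)$ say, each of its rows $\rho$ with $\beta\upharpoonright(\mathrm{ind}(\rho)+1)\subseteq\delta_s$, and each existing $(\rho,m)$: fill all rigid labels on $(\rho,m)$ except the most recently declared one, then declare a new rigid label on $(\rho,m)$.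
4. *Root rows.* Create $(r_s,0)$ and its root label. For each $k\le s$ with block $k$ not yet attacked, let $m$ be the top level of $r_k$. If $g_{r_k,j}$ is defined at $s$ for all $j\le m$, $g_{r_k,0}=1$, and $p(g_{r_k,j+1})=g_{r_k,j}$ for $j<m$, then: if $g_{r_k,m}\subseteq T$, create $(r_k,m+1)$; otherwise block $k$ becomes *attacked*, $m_k:=m$, $\nu^k:=$ the least element of $g_{r_k,m}\setminus T$, and $r_k$ never grows again.
5. *Threads.* For each attacked $k\le s$ let $\beta=\delta_s\upharpoonright k$. If there is no live thread for $(k,\beta)$, start one by creating a gadget with parent $(r_k,m_k)$ and $\nu=\nu^k$. Otherwise let $\gamma$ be the last gadget of the live thread.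
   - If $\gamma$ has no *active row*: if all $g_{\rho_{\gamma,e},0}$, $e\in E(\gamma)$, are defined at $s$ and some of them is $1$, then for the least such $e$ declare $\rho_{\gamma,e}$ the active row of $\gamma$.
   - If $\gamma$ has active row $\rho$, with top level $m$: if $g_{\rho,j}$ is defined at $s$ for $j\le m$ and $p(g_{\rho,j+1})=g_{\rho,j}$ for $j<m$, then: if $g_{\rho,m}\subseteq T$, create $(\rho,m+1)$; otherwise create a new gadget of the thread with parent $(\rho,m)$ and $\nu$ the least element of $g_{\rho,m}\setminus T$.

Each stage is finite and effective, so $\mathcal A$ and $\mathcal B$ are computable structures. Some bookkeeping facts will be used freely. Every label involves rows of one block only. Apart from root labels, every label belongs to one thread, and it involves only pairs of that thread and possibly $(r_k,m_k)$. At any time there is at most one live thread per $(k,\beta)$. Kill labels are filled only by cancellation; rigid labels are filled only by cancellation or refreshing. A pair is refreshed in step 3, before new pairs of threads are created in step 5 of the same stage.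

## 9. Finiteness, the true path, and recovery of true copies

**Lemma 3.** Every root row has finitely many levels, and every thread has finitely many pairs $(\rho,m)$.

**Proof.** Suppose a root row or an active row $\rho$ had infinitely many levels. By the conditions for creating levels (and for becoming active), $(g_{\rho,m})_m$ would be a computable sequence with $g_{\rho,0}=1$, $p(g_{\rho,m+1})=g_{\rho,m}$ and $g_{\rho,m}\subseteq T$, contradicting Lemma 1. Non-root rows that are never active have only level $0$.

It remains to bound the number of gadgets of a thread of block $k$. The parent row of each gadget after the first is the active row of the previous gadget, and its index exceeds the index of the parent row of that previous gadget, by the definition of $E(\gamma)$. So the parent indices strictly increase from $-1$ and are $<k$. Hence a thread has at most $k+1$ gadgets, each with at most $k$ rows. $\square$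

*The true path.* Let $\pi\in2^\omega$ be given by: $\pi(e)=1$ iff there are infinitely many $(\pi\upharpoonright e)^\frown1$-stages.

**Lemma 4.** For each $n$:

- (P1) there are infinitely many $\pi\upharpoonright n$-stages;
- (P2) only finitely many $s$ have $\delta_s<_L\pi\upharpoonright n$.

**Proof.** By induction on $n$; the case $n=0$ is trivial. Assume both for $n$.

(P1) Every $\pi\upharpoonright n$-stage $s>n$ is a $(\pi\upharpoonright n)^\frown i$-stage for exactly one $i$. If $\pi(n)=1$, (P1) for $n+1$ holds by definition. If $\pi(n)=0$, only finitely many stages are $(\pi\upharpoonright n)^\frown1$-stages, so infinitely many are $(\pi\upharpoonright n)^\frown0$-stages.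

(P2) If $\delta_s<_L\pi\upharpoonright(n+1)$, then either $\delta_s<_L\pi\upharpoonright n$, which holds for finitely many $s$; or $\pi(n)=0$ and $s$ is a $(\pi\upharpoonright n)^\frown1$-stage, and there are finitely many of these when $\pi(n)=0$. $\square$

The next lemma says that true copies recover infinitely often. It is the reason for always keeping the most recently declared rigid label.

**Lemma 5.** If $C_e\cong\mathcal A$ then $\pi(e)=1$.

**Proof.** Suppose $C_e\cong\mathcal A$ and $\pi(e)=0$, and let $\alpha=(\pi\upharpoonright e)^\frown1$.

**Step 1: everything relevant freezes.** There are only finitely many $\alpha$-stages. With (P2), choose $s_1$ such that for no $s\ge s_1$ is $\alpha\subseteq\delta_s$ or $\delta_s<_L\pi\upharpoonright e$. Consider threads for $(k,\beta)$ with $\beta\supseteq\alpha$. They are started or acted on in step 5 only at $\beta$-stages. Their rows of index $e_0\ge e$ are refreshed only at $\beta\upharpoonright(e_0+1)$-stages. All of these are $\alpha$-stages. Such a thread is not cancelled at any $s\ge s_1$: suppose $\delta_s<_L\beta$ via position $i$. If $i<e$, then $\delta_s<_L\pi\upharpoonright e$; $i=e$ is impossible as $\beta(e)=1$; if $i>e$, then $\alpha\subseteq\delta_s$. None of this happens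 at $s\ge s_1$.

So the set $F$ of such threads live at the end of stage $s_1$ is finite, and at the beginning of every stage $s>s_1$ the live threads for $(k,\beta)$ with $\beta\supseteq\alpha$ are exactly those in $F$. The threads in $F$ are never cancelled. If there was no $\alpha$-stage, then $F=\emptyset$. Otherwise let $t<s_1$ be the last $\alpha$-stage. Then all threads in $F$ were started at or before $t$, and their pairs, their gadgets, and the rigid labels (with fill status) on their rows of index $\ge e$ are permanently as at the end of stage $t$.

**Step 2: the base points are correct.** Let $h$ be the family of an isomorphism $\mathcal A\to C_e$. We claim that $q^e_{\rho,m}$ exists and equals $h_{\rho,m}$ for each $(\rho,m)$ in a thread of $F$ with $\mathrm{ind}(\rho)\ge e$.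

If $(\rho,m)$ was created at stage $t$, this was in step 5, after refreshing. So its first rigid label $l_0$ is never filled, $L^{C_e}_{l_0}=\{h_{\rho,m}\}$, and $q^e_{\rho,m}=h_{\rho,m}$.

If it was created before $t$, let $l$ be the rigid label on $(\rho,m)$ declared most recently before stage $t$. It is unfilled at the beginning of stage $t$, because refreshing never fills the most recently declared label, and any refreshing after the declaration of $l$ would have declared a newer one. It is not filled at stage $t$, for the same reason. After $t$ there is no refreshing of $(\rho,m)$. Hence $l$ is never filled, so $L^{C_e}_l=\{h_{\rho,m}\}$. The thread is live at the beginning of stage $t$, and since $t$ is an $\alpha$-stage, $\mathrm{Rec}(e,\alpha,t)$ held. By (R1) and (R2), $q^e_{\rho,m}$ exists and lies in $L^{C_e}_l=\{h_{\rho,m}\}$.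

**Step 3: recovery happens.** By Step 2, at stages $s>s_1$ all conditions in $\mathrm{Rec}(e,\alpha,s)$ concern tuples of $h$-values; for (R3) recall that the rows $\rho_{\gamma,e'}$ have index $>e$. The conditions are true in $C_e$, since $h$ is coherent and the zero tuple is in $L^{\mathcal A}_l$ for every rigid and every kill label $l$. There are finitely many conditions, fixed for $s>s_1$, so they are all seen by every sufficiently large stage. (If $F=\emptyset$ there is nothing to check.) By (P1) there is such a large $\pi\upharpoonright e$-stage $s>e$. Then $\delta_s(e)=1$, that is, $\alpha\subseteq\delta_s$, a contradiction. $\square$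

## 10. The pair $\mathcal A,\mathcal B$: isomorphic below every path, not computably

**Lemma 6.** Each $Z\in[T]$ computes an isomorphism $\mathcal A\to\mathcal B$. In particular $\mathcal A\cong\mathcal B$.

**Proof.** Put $h_{r_k,m}=[r_k,m,\{Z\upharpoonright m\}]$ and $h_{\rho,m}=[\rho,m,0]$ for non-root rows. This is coherent. We check (1) label by label. At a root label, $\{0\}$ is translated to $\{1\}$. At labels on non-root rows only, the translation is trivial and $L^{\mathcal B}_l=L^{\mathcal A}_l$. At a kill label $l_\gamma$ with parent $(r_k,m_k)$, the translation is by $\{Z\upharpoonright m_k\}$ in the first entry. Since $\nu^k\notin T$ and $Z\upharpoonright m_k\in T$, the coordinate $x(\nu^k)$ is unaffected, so $H_\gamma$ (or the whole product, if filled) is mapped to itself. Rigid labels never lie on root rows. Apply Lemma 2. $\square$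

**Lemma 7.** There is no computable isomorphism $\mathcal A\to\mathcal B$. Hence $\mathcal A$ is not computably categorical.

**Proof.** Suppose $\varphi_k$ agrees on points with a computable isomorphism.

**Step 1: block $k$ is attacked.** By Lemma 2 all $g_{\rho,m}$ in block $k$ are defined and coherent, $g_{r_k,0}=1$ by the root label, and the $g$-tuple at each other label $l$ of the block is in $L^{\mathcal B}_l$, because $0\in L^{\mathcal A}_l$. If block $k$ were never attacked, $r_k$ would get infinitely many levels, contradicting Lemma 3. So block $k$ is attacked, and $g_{r_k,m_k}(\nu^k)=1$.

**Step 2: a permanent thread.** Let $\beta=\pi\upharpoonright k$. By (P2) threads for $(k,\beta)$ are cancelled at only finitely many stages, and by (P1) there are infinitely many later $\beta$-stages. So some thread $\Theta$ for $(k,\beta)$ is never cancelled and is considered in step 5 at infinitely many stages. Its kill labels are never filled.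

**Step 3: the free bits run out.** For every gadget $\gamma$ of $\Theta$ with parent $(\rho,m)$ and string $\nu$ we have $g_{\rho,m}(\nu)=1$ by construction. The $g$-tuple at $l_\gamma$ lies in $L^{\mathcal B}_{l_\gamma}=H_\gamma$, so by (2)
$$1+\sum_{e\in E(\gamma)}g_{\rho_{\gamma,e},0}=0,$$
and some $g_{\rho_{\gamma,e},0}=1$; in particular $E(\gamma)\ne\emptyset$. Apply this to the last gadget $\gamma$ of $\Theta$, which exists by Lemma 3. It eventually gets an active row. This row has finitely many levels, by Lemma 3. Its $g$-values are defined and coherent, so whenever $\Theta$ is considered late enough, either a further level or a new gadget is created. Once the final top level has been reached, it must be a new gadget, contradicting the choice of $\gamma$.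

So no computable isomorphism $\mathcal A\to\mathcal B$ exists. Since $\mathcal B$ is a computable copy of $\mathcal A$ by Lemma 6 (recall $[T]\ne\emptyset$), $\mathcal A$ is not computably categorical. $\square$

## 11. A path computes an isomorphism onto every computable copy

**Lemma 8.** If $C=C_e\cong\mathcal A$ and $Z\in[T]$, then $Z$ computes an isomorphism $\mathcal A\to C$.

**Proof.** By Lemma 5, $\pi(e)=1$. Let $\alpha=\pi\upharpoonright(e+1)$, so $\alpha(e)=1$ and there are infinitely many $\alpha$-stages. Fix an isomorphism $\mathcal A\to C$, with coherent family $h^*$; it need not be computable from $Z$. We define a $Z$-computable coherent family $h$ block by block and verify $(*)$. "Any lift" means the first element found with the required projection. If $L^{\mathcal A}_l$ is the whole product, then so is $L^C_l$. Hence filled labels, in particular all kill and rigid labels of cancelled threads, impose no condition.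

**Step 1: almost all blocks are good.** Call block $k$ *good* if $k>e$ and no thread for a $(k,\beta)$ with $\beta\upharpoonright(e+1)<_L\alpha$ is ever started. Such threads are started only at stages $s$ with $\delta_s<_L\alpha$. By (P2) there are finitely many such stages, and each starts finitely many threads. Thus all but finitely many blocks are good.

**Step 2: the finitely many bad blocks cost only finite information.** In block $k$ at most $2^k$ threads are never cancelled, since at any time at most one thread per $(k,\beta)$ is live. So by Lemma 3 only finitely many pairs $(\rho,m)$ lie in the root row or in never-cancelled threads. Put $h=h^*$ on these finitely many pairs. All other pairs of the block lie in cancelled threads; there choose any element at level $0$ and any lifts. The root label and the labels of never-cancelled threads hold because $h^*$ is an isomorphism and these labels involve only pairs on which $h=h^*$. The other labels are filled.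

**Step 3: definition of $h$ on good blocks.** Let $h_{r_k,0}$ be the unique element of $L^C_l$ for the root label $l$, with any lifts above. For a thread for $(k,\beta)$ with $\beta\upharpoonright(e+1)\ne\alpha$, choose any element at level $0$ and any lifts.

For a thread for $(k,\beta)$ with $\beta\supseteq\alpha$, treat its gadgets $\gamma$ in order of creation. Let $(\rho,m)$ be the parent of $\gamma$ and $\nu$ its string. Then $h_{\rho,m}$ is already defined, because $\rho$ is the root row or a row of an earlier gadget. All $q^e$ below exist and are found by search, since $C\cong\mathcal A$ and $L_{l_0}\ne\emptyset$. Treat the row of index $e$, if present, last.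

- Rows $\rho_{\gamma,e'}$ with $e'<e$: any element at level $0$ and any lifts.
- Rows $\rho'=\rho_{\gamma,e'}$ with $e'>e$: $h_{\rho',0}=q^e_{\rho',0}$; and $h_{\rho',j+1}=q^e_{\rho',j+1}$ if this projects to $h_{\rho',j}$, otherwise any lift.
- Row $\rho'=\rho_{\gamma,e}$. It is present iff $\mathrm{ind}(\rho)<e$, because $\beta(e)=1$ and $e<k$. Find some $(x,(y_{e'}))\in L^C_{l_\gamma}$ and let $\varepsilon\in\mathbb F_2$ be the unique value for which, with $h_{\rho',0}:=q^e_{\rho',0}+\varepsilon$,
$$(h_{\rho,m}-x)(\nu)+\sum_{e'\in E(\gamma)}(h_{\rho_{\gamma,e'},0}-y_{e'})=0. \tag{3}$$
Changing $\varepsilon$ changes exactly the summand $e'=e$, by $1$, so there is exactly one such value. Put $h_{\rho',j+1}=q^e_{\rho',j+1}+\varepsilon\{Z\upharpoonright(j+1)\}$ if this projects to $h_{\rho',j}$, otherwise any lift.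

**Step 4: $h$ is coherent and $Z$-computable.** Coherence is built in: every value above level $0$ is a lift of the previous one. From a pair $(\rho,m)\in\mathcal E$ one finds its block and, for a non-root row, its thread and gadget by running the construction. The recursion in Step 3 passes only to lower levels, to other rows of the same gadget in the stated order, and to earlier gadgets and the root row. The finite set of bad blocks with its finitely many values, the number $e$ and the string $\alpha$ are finite information.

**Step 5: threads with a wrong guess impose no condition.** We now verify $(*)$ for a good block. The root label holds by choice. A thread for $(k,\beta)$ with $\beta\upharpoonright(e+1)\ne\alpha$ has $\alpha<_L\beta$, since the block is good and two different strings of the same length are comparable under $<_L$. So it is cancelled at the first $\alpha$-stage after its start, if not before, and its labels are filled. Other cancelled threads impose no condition either. It remains to consider a never-cancelled thread $\Theta$ for $(k,\beta)$ with $\beta\supseteq\alpha$.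

**Step 6: the shape of $h$ on $\Theta$.** At each $\alpha$-stage $s$ after the start of $\Theta$, $\mathrm{Rec}(e,\alpha,s)$ holds and applies to $\Theta$. There are infinitely many such $s$, so by (R1) $p(q^e_{\rho,j+1})=q^e_{\rho,j}$ in all rows of $\Theta$ of index $\ge e$. We have $p(\{Z\upharpoonright(j+1)\})=\{Z\upharpoonright j\}$ and $\{Z\upharpoonright0\}=1\in V_0$. By induction on $j$, the alternative "any lift" is never used on these rows, and
$$h_{\rho,j}=q^e_{\rho,j}\ \text{ if }\ \mathrm{ind}(\rho)>e,\qquad h_{\rho,j}=q^e_{\rho,j}+\varepsilon\{Z\upharpoonright j\}\ \text{ if }\ \mathrm{ind}(\rho)=e, \tag{4}$$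
where $\varepsilon$ depends on the row.

**Step 7: the kill labels of $\Theta$.** They are never filled, so $L^C_{l_\gamma}$ is a coset of $H_\gamma$. There are three cases, according to the index of the parent row of $\gamma$.

*Parent of index $<e$, possibly the root row.* The coset contains the tuple $(x,(y_{e'}))$ found in Step 3. By (3) the $h$-tuple differs from it by an element of $H_\gamma$, so the $h$-tuple lies in $L^C_{l_\gamma}$.

*Parent $(\rho,m)$ of index $e$.* By (R3) the $q^e$-tuple lies in $L^C_{l_\gamma}$. All rows $\rho_{\gamma,e'}$ have index $>e$, so by (4) the $h$-tuple differs from the $q^e$-tuple only by $\varepsilon\{Z\upharpoonright m\}$ in the first entry. Since $\nu\notin T$ and $Z\upharpoonright m\in T$, this difference lies in $H_\gamma$. So the $h$-tuple lies in $L^C_{l_\gamma}$.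

*Parent of index $>e$.* By (4) the $h$-tuple is the $q^e$-tuple, which lies in $L^C_{l_\gamma}$ by (R3).

**Step 8: the rigid labels of $\Theta$.** First let the row have index $e_0\le e$. Since $\beta\upharpoonright(e_0+1)\subseteq\alpha$, each existing pair of the row is refreshed at every later $\alpha$-stage. A rigid label may survive one refresh as the most recently declared one, and the next refresh fills it. So all rigid labels on the row are eventually filled, and there is no condition.

Now let $l$ be a rigid label on $(\rho,m)$ with $\mathrm{ind}(\rho)>e$. If it is ever filled, there is no condition. If it is never filled, (R2) at a later $\alpha$-stage gives $h_{\rho,m}=q^e_{\rho,m}\in L^C_l$.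

By $(*)$, $h$ is the family of an isomorphism $\mathcal A\to C$, and by Lemma 2 this isomorphism is computable from $Z$. $\square$

**Proof of Theorem 1.** Part 1 is Lemma 7. For part 2, a computable $\mathcal C\cong\mathcal A$ is computably isomorphic to some $C_e$, and Lemma 8 applies to $C_e$. $\square$

With Theorem 1 proved, the argument of Section 3 proves Theorem 2: every degree that is low for categoricity is low for isomorphism.

## 12. One structure for a whole class of degrees

Theorem 1 does not mention a degree: the structure depends only on $T$. So a single structure can serve many degrees at once, and there is an exact criterion for when it can. Recall that a (lightface) $\Pi^0_1$ class in $\omega^\omega$ is a class $\{X:\forall b\,R(b,X)\}$ with $R$ computable, or equivalently a class $[T]$ for a computable tree $T$. A $\Sigma^0_3$ class is one of the form $\{X:\exists a\,\forall b\,\exists c\,R(a,b,c,X)\}$ with $R$ computable. For example, $\{F\oplus F^{-1}:F:\mathcal M\cong\mathcal N\}$ is a $\Pi^0_1$ class for computable $\mathcal M,\mathcal N$ with domain $\omega$, by Section 3 (if the language has no symbols at all, drop the clause about preserving relations).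

**Theorem 3.** For a class $\mathcal D$ of Turing degrees the following are equivalent:

1. there is one computable, not computably categorical structure $\mathcal A$ that is $\mathbf d$-computably categorical for every $\mathbf d\in\mathcal D$;
2. there are computable $\mathcal M,\mathcal N$, not computably isomorphic, with $\mathcal M\cong_{\mathbf d}\mathcal N$ for every $\mathbf d\in\mathcal D$;
3. there is a $\Pi^0_1$ class $P\subseteq\omega^\omega$ without computable member such that every $\mathbf d\in\mathcal D$ computes a member of $P$;
4. the same as 3, with a $\Sigma^0_3$ class in place of $P$.

In particular, for a single degree $\mathbf d$: $\mathbf d$ is low for categoricity iff $\mathbf d$ is low for isomorphism iff every $\Sigma^0_3$ class in $\omega^\omega$ with a $\mathbf d$-computable member has a computable member.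

**Proof.** If $\mathcal D=\emptyset$, all four hold: for 1 take $(\omega,<)$, which is not computably categorical by Section 1; for 2 take two non-isomorphic computable structures; for 3 and 4 take the empty class. Let $\mathcal D\ne\emptyset$.

(1)$\Rightarrow$(2): since $\mathcal A$ is not computably categorical, there is a computable $\mathcal B\cong\mathcal A$ not computably isomorphic to $\mathcal A$. Take $\mathcal M=\mathcal A$ and $\mathcal N=\mathcal B$.

(2)$\Rightarrow$(3): since $\mathcal D\ne\emptyset$, $\mathcal M$ and $\mathcal N$ are isomorphic. They are not computably isomorphic, so they are infinite. As in Section 3, take $P=[T_{\mathcal M,\mathcal N}]$.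

(3)$\Rightarrow$(4): a $\Pi^0_1$ class is a $\Sigma^0_3$ class, with dummy quantifiers.

(4)$\Rightarrow$(3): this step trades the extra quantifiers for extra coordinates. Write the class as $\{X:\exists a\,\forall b\,\exists c\,R(a,b,c,X)\}$ with $R$ computable. Let $P$ be the class of all (codes of) $(a,X,Y)$ such that $R(a,b,Y(b),X)$ for all $b$. This is $\Pi^0_1$, and a computable member would yield a computable $X$ in the given class. If $\mathbf d$ computes an $X$ in the class, with witness $a$, then $\mathbf d$ computes $Y(b)=\mu c\,R(a,b,c,X)$, hence a member of $P$.

(3)$\Rightarrow$(1): $P=[T]$ for a computable tree $T$, which has a path since $\mathcal D\ne\emptyset$, and which has no computable path. Apply Theorem 1.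

For the last statement take $\mathcal D=\{\mathbf d\}$. The negation of 1 says that $\mathbf d$ is low for categoricity, the negation of 2 says that $\mathbf d$ is low for isomorphism, and the negation of 4 says that every $\Sigma^0_3$ class with a $\mathbf d$-computable member has a computable member. $\square$

Example. The Martin-Löf random reals form a $\Sigma^0_2$ class without computable members. So there is a single computable structure that is not computably categorical but is $\mathbf d$-computably categorical for *every* degree $\mathbf d$ computing a Martin-Löf random real.
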